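\title{Stable groups of exponent $3\cdot 2^n$ are nilpotent-by-finite}

\begin{abstract}
We prove that every group definable in a model of a stable theory and satisfying the identity $g^{3\cdot 2^n}=1$ has a definable normal nilpotent subgroup of finite index, which is the direct product of a $2$-group and a group of exponent dividing $3$. The proof first shows that the largest normal $2$-subgroup has finite index in every Sylow $2$-subgroup. The main step then treats groups with finite Sylow $2$-subgroups: the dihedral group generated by an involution and a generic conjugate of it defines a canonical map on the central involutions of a Sylow $2$-subgroup, and a parity count shows that, after passing to a subgroup of finite index, no involutions remain.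
\end{abstract}

\section{Introduction}

A first-order formula $\varphi(x;y)$ has the \emph{order property} in a structure if for every $N$ there are tuples $a_1,\dots,a_N$ and $b_1,\dots,b_N$ such that $\varphi(a_j;b_i)$ holds if and only if $i\le j$. A complete theory is \emph{stable} if no formula has the order property in its models, and a \emph{stable group} is a group definable in a model of a stable theory; the model may carry more structure than the group. The theory of an algebraically closed field is stable, so matrix groups defined by polynomial equations over such a field are stable groups. For the group theorist, the first consequence of stability is a uniform chain condition: chains of centralizers have bounded length (Lemma~\ref{lem:BS}).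

We say that a group has exponent dividing $e$ if $g^e=1$ for all its elements $g$; ``exponent $3\cdot2^n$'' is meant in this sense. A group is \emph{nilpotent-by-finite} if it has a nilpotent normal subgroup of finite index. This paper answers the following question.

\begin{quote}
Is every stable group of exponent $3\cdot 2^n$ nilpotent-by-finite?
\end{quote}

Each of the two primes is tame on its own. Every group of exponent $3$ is nilpotent of class at most $3$, and a stable group of exponent $2^n$ is nilpotent (Proposition~\ref{prop:two-groups}). The question is how far the two primes can interact. The following examples show what one can and cannot expect; $K$ denotes an algebraically closed field.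

\begin{example}\label{ex:basic}
(a) Let $K$ have characteristic $3$ and let $G$ be the group of maps $x\mapsto\pm x+b$ of $K$. Translations have order dividing $3$ and the other maps are involutions, so $G$ has exponent $6$. The commutator of a translation with $x\mapsto -x$ is that translation or its inverse, so $G$ is not nilpotent; the translations form an abelian subgroup of index $2$.

(b) Let $K$ have characteristic $2$ and let $G$ be the group of maps $x\mapsto\omega x+b$ with $\omega^3=1$. Translations have order dividing $2$; a map with $\omega\ne1$ has a fixed point, so it is conjugate to $x\mapsto\omega x$ and has order $3$. Commutators of translations with $x\mapsto \omega x$ give all translations, so $G$ is not nilpotent; the translations have index $3$.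

(c) Let $K$ have characteristic $3$ and let $G$ be the group of upper unitriangular $3\times3$ matrices. As $(1+X)^3=1+X^3=1$ for strictly upper triangular $X$, the exponent is $3$. A subgroup of finite index contains matrices $1+ae_{12}$ and $1+be_{23}$ with $a,b\neq0$, and these do not commute. So ``nilpotent'' cannot be replaced by ``abelian'' in the question.

(d) Let $G$ be the direct sum of countably many copies of $S_3$, with a transposition $t_r$ and a $3$-cycle $c_r$ in the $r$-th copy. It has exponent $6$. If $H\trianglelefteq G$ has finite index, there are distinct $r,r'$ with $t_rH=t_{r'}H$ and $c_rH=c_{r'}H$; then $t_rt_{r'}^{-1}$ and $c_rc_{r'}^{-1}$ lie in $H$, so $H$ projects onto the $r$-th copy of $S_3$ and is not nilpotent. This group is not stable: $c_{j+1}\cdots c_N$ commutes with $t_i$ (for $i\le N$) if and only if $i\le j$.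
\end{example}

In (d) the primes $2$ and $3$ interact in infinitely many independent places, and this is exactly what produces the order property. One therefore expects stability to leave room for only a finite amount of interaction, and the answer to be yes. The difficulty is that this heuristic is about finite subgroups, while nothing tells us at the outset that $G$ is locally finite.

Poizat proved that a group of finite Morley rank and exponent $3\cdot2^n$ is nilpotent-by-finite. The paper \cite{SGMFE} extends this to $\mathfrak R$-groups, a restricted class of stable groups, and states that the case of an arbitrary stable group is open. We prove the following.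

\begin{theorem}\label{thm:A}
Let $G$ be a group definable (or interpretable) in a model of a stable theory, with $g^{3\cdot2^n}=1$ for all $g\in G$. Then $G$ has definable normal subgroups $O$ and $E$ such that $O$ is a nilpotent $2$-group, $E$ has exponent dividing $3$, $O\cap E=1$, $[O,E]=1$, $OE$ is nilpotent, and $|G:OE|<\infty$. In particular, $G$ is nilpotent-by-finite.
\end{theorem}

The central step does not depend on the prime $3$. Call an integer $e\ge1$ \emph{solvable} if every finite group of exponent dividing $e$ is solvable. By Cauchy's theorem a finite group of exponent dividing $3\cdot2^n$ has order $2^a3^b$, so $3\cdot 2^n$ is solvable by Burnside's $p^aq^b$ theorem.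

\begin{theorem}\label{thm:B}
Let $G$ be a stable group of exponent dividing $e=2^nm$, with $m$ odd and $e$ solvable, and suppose that the orders of the $2$-subgroups of $G$ are finite and bounded. Then $G$ has a definable normal subgroup of finite index without involutions.
\end{theorem}

The only subgroups that are finite for free are the dihedral groups generated by two involutions, and the whole proof is built on them. Section~\ref{sec:generic} proves Theorem~\ref{thm:B} for groups with no subgroup of order $4$, where the role of generic elements is already visible. Sections~\ref{sec:chains} and~\ref{sec:sylow} develop a Sylow theory for the prime $2$ in stable groups of finite exponent. Section~\ref{sec:commensurable} shows that in exponent $3\cdot 2^n$ the quotient of $G$ by its largest normal $2$-subgroup $O$ has finite Sylow $2$-subgroups. Section~\ref{sec:B} proves Theorem~\ref{thm:B}; applied to $G/O$, it gives a subgroup $K$ of finite index with $K/O$ of exponent dividing $3$. This $K$ is locally finite, and in Section~\ref{sec:A} the heuristic above becomes a proof.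

\section{Conventions and tools}\label{sec:prelim}

\subsection*{Definability}
Fix a stable theory and a monster model $\mathfrak M$ of it, that is, a very saturated and strongly homogeneous model; ``small'' refers to the degree of saturation, and a \emph{small model} is a small elementary submodel. We work in $\mathfrak M^{\mathrm{eq}}$, the expansion of $\mathfrak M$ by sorts for quotients by definable equivalence relations; its theory is again stable. \emph{Definable} means definable with parameters in $\mathfrak M^{\mathrm{eq}}$, so the quotient of a definable group by a definable normal subgroup is a definable group. A family of sets is \emph{uniformly definable} if its members have the form $\varphi(\mathfrak M;b)$ for one formula $\varphi(x;y)$; for a family of groups we require this of the underlying sets and of the graphs of multiplication, and quotients formed uniformly in such a family give such a family. For each formula $\varphi(x;y)$, stability provides an integer $N(\varphi)\geq 1$ such that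
\begin{equation}\label{eq:stable}
\text{there are no } a_1,\dots,a_{N(\varphi)},\ b_1,\dots,b_{N(\varphi)}\text{ with }\ \varphi(a_j;b_i)\iff i\le j .
\end{equation}
A definable set that is invariant under all automorphisms of $\mathfrak M$ fixing a small set $A$ pointwise is definable over $A$.

It suffices to prove both theorems for groups definable in $\mathfrak M$. Indeed, let $G$ be defined in an elementary submodel of $\mathfrak M$. The exponent condition is first-order and passes to $G(\mathfrak M)$. The conclusion of Theorem~\ref{thm:A} for $G(\mathfrak M)$ says, for suitable formulas $\chi,\varepsilon$ and integers $c,c',s$, that there are parameters $b,b'$ such that $\chi(x;b)$ and $\varepsilon(x;b')$ define normal subgroups, the first of exponent dividing $2^n$ and class at most $c$, the second of exponent dividing $3$, which commute, intersect trivially, and have a product of class at most $c'$ and index $s$. This is one first-order statement over the parameters of $G$, so it holds in the original model. The same applies to the conclusion of Theorem~\ref{thm:B}. As to its hypothesis, suppose the $2$-subgroups of $G$ have order at most $2^s$. The statement that there is no subgroup of order $2^{s+1}$ is first-order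 and passes to $G(\mathfrak M)$. The $2$-subgroups of $G(\mathfrak M)$ are locally finite by Proposition~\ref{prop:two-groups}, so one of order greater than $2^s$ would contain a finite $2$-subgroup of order at least $2^{s+1}$, hence one of order exactly $2^{s+1}$. From now on all definable groups are definable in $\mathfrak M^{\mathrm{eq}}$.

\subsection*{Generic types}
We recall the standard facts; see \cite{Poizat,Wagner}. Let $G$ be a definable group and $G^0$ the intersection of its definable subgroups of finite index. It is normal in $G$ and type-definable over the parameters defining $G$. A definable subset of $G$ is \emph{generic} if finitely many translates of it cover $G$. A \emph{global type} of $G$ is an ultrafilter on the Boolean algebra of definable subsets of $G$, and it is generic if all its members are generic. Left and right translates, the inverse, and the image under a definable automorphism of a global generic type are generic. Each coset of $G^0$ carries exactly one global generic type. We write $p_G$ for the one concentrated on $G^0$, that is, containing every definable subgroup of finite index. For instance, in the additive group of an algebraically closed field the definable subsets are finite or cofinite,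 $G^0=G$, and $p_G$ consists of the cofinite sets.

Let $M$ be a small model over which $G$ is defined. An element $y\in G$ is \emph{generic over $M$} if it lies in every member of $p_G$ that is definable over $M$. Such elements exist by saturation, and any two of them have the same type over $M$. If $M\subseteq M'$, an element generic over $M'$ is generic over $M$. We use generic elements only through the next lemma.

\begin{lemma}\label{lem:gen}
Let $G$ be a group defined over a small model $M$, and let $y\in G$ be generic over $M$.
\begin{enumerate}
\item[(a)] If $a\in G^0\cap G(M)$ and $g\in G(M)$, then $ay$, $y^{-1}$ and $gyg^{-1}$ are generic over $M$.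
\item[(b)] Let $C$ be a group and $E\le C$ a subgroup of finite index, both defined over $M$, and let $f$ be a function defined over $M$ with $f(y)\in C$. Then $f(y')\in f(y)E$ for every $y'$ generic over $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h$ be one of the maps $x\mapsto ax$, $x\mapsto x^{-1}$, $x\mapsto gxg^{-1}$. It sends generic types to generic types and maps $G^0$ onto $G^0$, so by uniqueness it fixes $p_G$. If $X\in p_G$ is defined over $M$, then $h^{-1}(X)\in p_G$ is defined over $M$, so $y\in h^{-1}(X)$ and $h(y)\in X$.

(b) Since $M$ is an elementary submodel, the finitely many cosets of $E$ in $C$ have representatives in $M$. So the coset $f(y)E$ is defined over $M$, and $f(y')$ has the same type over $M$ as $f(y)$.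
\end{proof}

\subsection*{Group theory}
We write $a^g=g^{-1}ag$, $[a,g]=a^{-1}a^g$, $H<L$ for a proper subgroup, and $Z_j(H)$ for the upper central series. A group is \emph{periodic} if all elements have finite order and \emph{locally finite} if all finitely generated subgroups are finite. A $p$-element has order a power of $p$, and a $p$-group, finite or not, consists of $p$-elements. A \emph{Sylow $2$-subgroup}, or Sylow subgroup for short, is a maximal $2$-subgroup; by Zorn's lemma every $2$-subgroup lies in one. An extension of a $2$-group by a $2$-group is a $2$-group. Hence a $2$-element normalizing a Sylow subgroup lies in it, a normal $2$-subgroup $Q$ of $X$ lies in every Sylow subgroup, and the Sylow subgroups of $X/Q$ are the groups $P/Q$ with $P$ Sylow in $X$. A periodic group has no involutions if and only if all its elements have odd order. A definable subgroup of finite index has finitely many conjugates, so its \emph{core}, the intersection of its conjugates, is a definable normal subgroup of finite index. We use the following textbook facts.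

\begin{enumerate}
\item[(N1)] If $H$ is nilpotent and $D<H$, then $D<N_H(D)$.
\item[(N2)] A periodic nilpotent group is locally finite, and for each prime $p$ its $p$-elements form a subgroup; it is the direct product of these subgroups.
\item[(N3)] (Fitting) The product of two nilpotent normal subgroups is nilpotent.
\item[(N4)] An extension of a locally finite group by a locally finite group is locally finite.
\item[(N5)] Groups of exponent $3$ are locally finite (Burnside) and nilpotent of class at most $3$ (Levi--van der Waerden).
\item[(F1)] A finite $2$-group with a unique involution is cyclic or generalized quaternion; in both cases it has a cyclic subgroup of index at most $2$.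
\item[(F2)] The Fitting subgroup of a finite group $F$ is the product of the largest normal $p$-subgroups $O_p(F)$ over all primes $p$. If $F$ is solvable, it contains its own centralizer.
\item[(F3)] (Coprime action) Let a finite group $A$ of order prime to $p$ act on a finite $p$-group $P$, and let $V=P/\Phi(P)$ be the Frattini quotient, an $\mathbb F_p$-vector space. If $A$ acts trivially on $V$, it acts trivially on $P$; and $C_V(A)$ is the image of $C_P(A)$.
\item[(F4)] A maximal abelian normal subgroup of a finite $p$-group is its own centralizer.
\end{enumerate}

In a periodic group two involutions $a,b$ generate a finite group, because $\langle ab\rangle$ is a finite normal subgroup of index at most $2$ in $\langle a,b\rangle$. The next lemma is used throughout: two involutions are either conjugate in a canonical way or have a canonical common neighbor.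

\begin{lemma}\label{lem:D}
Let $a,b$ be involutions of a group such that $ab$ has finite order $r$.
\begin{enumerate}
\item[(a)] If $r$ is odd, then $v=(ab)^{(r+1)/2}$ satisfies $a^v=b$.
\item[(b)] If $r$ is even, the unique involution $z(a,b)=(ab)^{r/2}$ of $\langle ab\rangle$ commutes with $a$ and $b$ and differs from both. Moreover $z(a,b)=z(b,a)$ and $z(a,b)^g=z(a^g,b^g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both $a$ and $b$ invert every element of $\langle ab\rangle$. In (a), $a^v=a\cdot(av^{-1}a)\cdot v=av^2=a\cdot ab=b$. In (b), $z(a,b)$ is inverted, hence centralized, by $a$ and $b$. If one of $a,b$ lay in $\langle ab\rangle$, both would; then $a=b$ by uniqueness of the involution, and $r=1$. The last two identities hold because $\langle ab\rangle=\langle ba\rangle$ and $\langle ab\rangle^g=\langle a^gb^g\rangle$.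
\end{proof}

\section{Two arguments with generic elements}\label{sec:generic}

A function of a generic element with finitely many possible values takes one value only, and by Lemma~\ref{lem:gen}(a) this value does not change when the element is multiplied by an element of $G^0$. We use this twice, and obtain the smallest case of Theorem~\ref{thm:B}.

The first use splits off a central involution. In a finite group with a central involution $i$ and quotient of odd order, the elements of odd order form a subgroup of index $2$. Without local finiteness we have no such argument, but generically the statement survives.

\begin{lemma}\label{lem:central}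
Let $C$ be a definable group of finite exponent and $i$ a central involution of $C$ such that $C/\langle i\rangle$ has no involutions. Then $i\notin C^0$.
\end{lemma}

\begin{proof}
Let the exponent divide $2^nm$ with $m$ odd. Elements of $C/\langle i\rangle$ have odd order, hence order dividing $m$, so $x^m\in\langle i\rangle$ for all $x\in C$. Let $M\ni i$ be a small model over which $C$ is defined and let $y\in C$ be generic over $M$. If $i\in C^0$, then $iy$ is generic over $M$, and Lemma~\ref{lem:gen}(b), applied to $x\mapsto x^m$ and the trivial subgroup of $\langle i\rangle$, gives $y^m=(iy)^m=i^my^m=iy^m$, which is absurd.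
\end{proof}

The second use compares an involution $i$ with a conjugate $i^y$. If $ii^y$ has odd order, there are two elements conjugating $i$ to $i^y$: the element $y$, and the element $v$ of Lemma~\ref{lem:D}(a), which depends only on the pair $(i,i^y)$. Their quotient $\zeta(y)=yv^{-1}$ lies in $C_G(i)$ and satisfies $\zeta(iy)=i\zeta(y)$. In Example~\ref{ex:basic}(a), let $i$ be the map $x\mapsto-x$. If $y$ is a translation, then $v$ is a translation, so $\zeta(y)$ is a translation commuting with $i$ and $\zeta(y)=1$; on the other coset $\zeta$ takes the value $i$. Thus $\zeta$ finds the subgroup of index $2$ that omits $i$. If $i\in G^0$ there is no such subgroup to be found, and the situation is contradictory.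

\begin{lemma}\label{lem:even}
Let $G$ be a definable group of finite exponent, $i\in G^0$ an involution, and $E$ a definable normal subgroup of finite index of $C_G(i)$ with $i\notin E$. Let $M\ni i$ be a small model over which $G$ and $E$ are defined, and let $y\in G$ be generic over $M$. Then $ii^y$ has even order.
\end{lemma}

\begin{proof}
Suppose $ii^y$ has odd order $r$. The function $\zeta(x)=x\,(ii^x)^{-(r+1)/2}$ is defined over $M$. With $v=(ii^y)^{(r+1)/2}$ we have $i^v=i^y$ by Lemma~\ref{lem:D}(a), so $\zeta(y)=yv^{-1}\in C_G(i)$. Since $i^{iy}=i^y$, we get $\zeta(iy)=iyv^{-1}=i\zeta(y)$. As $i\in G^0$, the element $iy$ is generic over $M$, so $i\zeta(y)\in\zeta(y)E$ by Lemma~\ref{lem:gen}(b). Hence $i=\zeta(y)^{-1}i\,\zeta(y)\in E$, a contradiction.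
\end{proof}

\begin{proposition}\label{prop:order4}
Let $G$ be a definable group of finite exponent with no subgroup of order $4$. Then $G$ has a definable normal subgroup of finite index without involutions.
\end{proposition}

\begin{proof}
We may assume that $G$ has an involution $i$. If $b$ is any involution, then $ib$ has odd order, since otherwise $\langle i,z(i,b)\rangle$ would have order $4$. In particular all involutions are conjugate to $i$. The group $C_G(i)/\langle i\rangle$ has no involution, since the preimage of a subgroup of order $2$ would have order $4$. By Lemma~\ref{lem:central} some definable subgroup of finite index of $C_G(i)$ omits $i$; let $E$ be its core in $C_G(i)$. Since $ii^y$ has odd order for every $y$, Lemma~\ref{lem:even} shows that $i\notin G^0$. So some definable subgroup of finite index of $G$ omits $i$, and its core omits all conjugates of $i$.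
\end{proof}

When $G$ has Klein four-subgroups, the conclusion of Lemma~\ref{lem:even} is no longer contradictory. It then hands us an involution $z(i,i^y)$ of $C_G(i)$ attached to $i$ and a generic $y$, and the proof of Theorem~\ref{thm:B} is a study of this involution. To locate it we need Sylow's theorems.

\section{Chain conditions and nilpotent $p$-subgroups}\label{sec:chains}

The $2$-subgroups we want to study are not known to be definable. So we need the chain condition of Baldwin and Saxl for traces of definable sets on arbitrary groups.

\begin{lemma}[Baldwin--Saxl]\label{lem:BS}
For every formula $\varphi(x;y)$ there is an integer $k$ with the following property. Let $H$ be a group, not necessarily definable, whose elements lie in the sort of $x$, and let $\mathcal F$ be a family of subgroups of $H$ of the form $H\cap\varphi(\mathfrak M;b)$. Then $\bigcap\mathcal F$ is the intersection of at most $k$ members of $\mathcal F$, and every chain of intersections of subfamilies of $\mathcal F$ has at most $k$ members.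
\end{lemma}

\begin{proof}
Let $H_i=H\cap\varphi(\mathfrak M;b_i)\in\mathcal F$ for $1\le i\le r$, with $r\geq 2$, and suppose no $H_l$ contains the intersection of the others. Choose $h_l\in\bigcap_{i\ne l}H_i\setminus H_l$ and put $a_j=h_{j+1}\cdots h_r$. If $i\le j$, all factors of $a_j$ lie in $H_i$; if $i>j$, exactly one factor does not. So $\varphi(a_j;b_i)$ holds if and only if $i\le j$, and $r<N(\varphi)$ by \eqref{eq:stable}. Omitting redundant members, we see that the intersection of a finite nonempty subfamily is an intersection of at most $k'=N(\varphi)$ members, hence the trace on $H$ of an instance of $\psi(x;y_1,\dots,y_{k'})=\bigwedge_l\varphi(x;y_l)$.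

Let $L_1>\dots>L_s$ be such traces, $L_i=H\cap\psi(\mathfrak M;e_i)$, and choose $a_j\in L_j\setminus L_{j+1}$ for $j<s$. For $i,j<s$, $\psi(a_j;e_i)$ holds if and only if $i\le j$. So $s\le N(\psi)$. Therefore, for any nonempty subfamily, there is a minimal one among its finite intersections; it is contained in every member, so it is the intersection of the subfamily. Thus all intersections of nonempty subfamilies are among the traces considered, and the empty intersection $H$ adds at most one member to a chain. Take $k=\max(k',N(\psi)+1)$.
\end{proof}

Let $G$ be a definable group. Applying the lemma to the formula $xy=yx$ gives an integer $d_0=d_0(G)$ such that for every subgroup $H\le G$, chains of centralizers $C_H(X)$ with $X\subseteq H$ have at most $d_0$ members. Let $d(H)\le d_0$ be the largest number of members of such a chain in $H$. Since $C_H(\emptyset)=H$ and $C_H(H)=Z(H)$, we have $d(H)=1$ if and only if $H$ is abelian. If $a\in H\setminus Z(H)$, then $d(C_H(a))<d(H)$, because a chain of groups $C_{C_H(a)}(X_i)=C_H(X_i\cup\{a\})$ can be extended by $H$ on top. So $d$ is suited for induction.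

\begin{lemma}\label{lem:nilp}
Let $G$ be a definable group and $q=p^n$ a prime power. There is an integer $c$ such that every locally finite subgroup $P\le G$ of exponent dividing $q$ is nilpotent of class at most $c$.
\end{lemma}

\begin{proof}
\emph{Step 1: there are formulas $\varphi_j(x;y)$ such that for every subgroup $N\le G$ there is $b$ with $Z_j(N)=N\cap\varphi_j(\mathfrak M;b)$.} Let $\varphi_0$ be $x=1$, and suppose $Z_j(N)=N\cap\varphi_j(\mathfrak M;b)$. For $a\in N$ the set $N_a=\{x\in N:[x,a]\in Z_j(N)\}$ is the preimage of a centralizer in $N/Z_j(N)$, hence a subgroup, and it is the trace on $N$ of the formula $\varphi_j([x,a];b)$. By Lemma~\ref{lem:BS}, $Z_{j+1}(N)=\bigcap_{a\in N}N_a$ is the intersection of $k$ of the $N_a$, with $k$ independent of $N$. Let $\varphi_{j+1}$ be the corresponding conjunction.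

\emph{Step 2: if $P\le G$ is a nonabelian locally finite $p$-group, then $Z(P)<Z_2(P)$.} By Step 1 there is a finite set $A\subseteq P$ such that $Z_2(P)$ consists of the $x\in P$ with $[x,a]\in Z(P)$ for all $a\in A$. Take a finite subgroup $L\supseteq A$ of $P$ with $L\not\le Z(P)$. The nontrivial finite $p$-group $L/(L\cap Z(P))$ has nontrivial center, so there is $h\in L\setminus Z(P)$ with $[h,L]\le Z(P)$. Then $h\in Z_2(P)$.

\emph{Step 3.} By induction on $d$ we find $c_d$ bounding the class of all $P$ as in the lemma with $d(P)\le d$; then $c=c_{d_0}$ works. Put $c_1=1$. Let $d(P)\le d$ with $P$ nonabelian, choose $a\in Z_2(P)\setminus Z(P)$, and put $N=C_P(a)$. Since $[a,xy]=[a,y][a,x]^y$ and $[a,x]\in Z(P)$, the map $x\mapsto[a,x]$ is a homomorphism $P\to Z(P)$ with kernel $N$. So $N\trianglelefteq P$ and $B=P/N$ is abelian of exponent dividing $q$. As $d(N)<d(P)$, the group $N$ has class at most $c_{d-1}$. It remains to show that $P$ acts nilpotently on each factor of the upper central series of $N$. The group $B$ may be infinite; the chain condition will replace it by boundedly many elements.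

Fix $j<c_{d-1}$ and let $H=Z_{j+1}(N)$ and $V=H/Z_j(N)$, written additively. Both $H$ and $Z_j(N)$ are normal in $P$, and $N$ acts trivially on $V$, so $V$ is a module over the commutative ring $R=(\mathbb Z/q)[B]$. For $s\in P$ the preimage in $H$ of $C_V(s)$ is $\{g\in H:[g,s]\in Z_j(N)\}$, the trace on $H$ of the formula $\varphi_j([x,s];b)$. By Lemma~\ref{lem:BS} there are $s_1,\dots,s_k\in P$, with $k=k_j$ depending only on $j$ and $G$, such that $C_V(P)=C_V(s_1,\dots,s_k)$. Let $\beta_l=s_lN-1\in R$ and let $I$ be the ideal generated by $\beta_1,\dots,\beta_k$. In $R/pR$ we have $\beta_l^q=(s_lN)^q-1=0$, so $\beta_l^q\in pR$ and $\beta_l^{nq}=0$. A product of $t_j:=k_jnq$ generators of $I$ contains some $\beta_l$ at least $nq$ times, so $I^{t_j}=0$. Put $V_r=\{v\in V:I^rv=0\}$. Then $V_0=0$, $V_{t_j}=V$, and $V_1=C_V(s_1,\dots,s_k)=C_V(P)$. For $r\ge1$, $v\in V_r$ and $u\in B$,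
\[
I^{r-1}(u-1)v=(u-1)I^{r-1}v\subseteq(u-1)V_1=0 ,
\]
so $(u-1)V_r\subseteq V_{r-1}$. Since $(u-1)v$ is the class of a commutator $[g,s]$, taking $t_j$ successive commutators with elements of $P$ carries $Z_{j+1}(N)$ into $Z_j(N)$. As $[P,P]\le N=Z_{c_{d-1}}(N)$, the class of $P$ is at most $c_d:=1+\sum_{j<c_{d-1}}t_j$.
\end{proof}

Nilpotent subgroups, definable or not, have definable nilpotent envelopes.

\begin{lemma}\label{lem:envelope}
Let $(G_b)$ be a uniformly definable family of groups and $c\ge0$. There is a formula $\theta$ such that every nilpotent subgroup $A\le G_b$ of class at most $c$ is contained in a nilpotent subgroup of $G_b$ of class at most $c$ defined by an instance of $\theta$.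
\end{lemma}

\begin{proof}
We use induction on $c$, for all families at once; for $c=0$ take the trivial subgroup. Let $c\ge1$ and $H=C_{G_b}(C_{G_b}(A))\ge A$. By Lemma~\ref{lem:BS}, $H$ is the centralizer in $G_b$ of at most $k$ elements, with $k$ independent of $b$ and $A$. So the groups $H/Z(H)$ belong to a uniformly definable family. Now $Z(A)\le A\le H$, and $H$ centralizes $C_{G_b}(A)\ge Z(A)$; hence $Z(A)\le Z(H)$, and $AZ(H)/Z(H)$ has class at most $c-1$. By induction it lies in a uniformly definable subgroup of $H/Z(H)$ of class at most $c-1$, whose preimage in $H$ has class at most $c$.
\end{proof}

\section{Sylow $2$-subgroups}\label{sec:sylow}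

Throughout this section $G$ is a definable group of exponent dividing $2^nm$ with $m$ odd. The proofs follow one pattern: take two maximal subgroups whose intersection $D$ is as large as possible, pick an involution from each in $N_G(D)/D$, and look at the dihedral group they generate. This is where the prime $2$ is essential.

\begin{proposition}\label{prop:two-groups}
\begin{enumerate}
\item[(a)] The $2$-subgroups of $G$ are locally finite and nilpotent of class at most $c$, for some $c=c(G)$.
\item[(b)] The Sylow subgroups of $G$ are uniformly definable. Hence every intersection of Sylow subgroups is a finite subintersection, and chains of such intersections have bounded length.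
\end{enumerate}
\end{proposition}

\begin{proof}
Let $c$ be given by Lemma~\ref{lem:nilp} for $q=2^n$, and $\theta$ by Lemma~\ref{lem:envelope} for $G$ and $c$.

(a) Let $P$ be a $2$-subgroup. By Zorn's lemma every locally finite subgroup of $P$ lies in a maximal one. Let $R$ be a maximal one. It is nilpotent of class at most $c$, so it lies in a nilpotent group $\tilde R$ defined by an instance of $\theta$. By (N2), $P\cap\tilde R$ is locally finite, so $R=P\cap\tilde R$. By Lemma~\ref{lem:BS}, chains of intersections of such groups $R$ have bounded length. Suppose there are two distinct ones, and choose $D=R_1\cap R_2$ maximal among intersections of two distinct ones. Then $D<R_1$ and $D<R_2$, so by (N1) there are $x\in N_{R_1}(D)$ and $w\in N_{R_2}(D)$ whose images in $N_P(D)/D$ are involutions. These images generate a finite group, so $\langle D,x,w\rangle$ is locally finite by (N4) and lies in a maximal locally finite subgroup $R_3$ of $P$. As $R_3\cap R_1>D$ and $R_3\cap R_2>D$, the choice of $D$ gives $R_1=R_3=R_2$, a contradiction. So $R$ is unique; it contains every cyclic subgroup of $P$, and $R=P$.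

(b) Let $P$ be a Sylow subgroup, contained in a nilpotent group $\tilde P$ defined by an instance of $\theta$. By (N2), $\{x\in\tilde P:x^{2^n}=1\}$ is a $2$-subgroup containing $P$, hence equal to $P$. Now apply Lemma~\ref{lem:BS}.
\end{proof}

The next lemma serves both for conjugacy and, in Section~\ref{sec:commensurable}, for commensurability.

\begin{lemma}\label{lem:equiv}
Let $\sim$ be an equivalence relation with more than one class on the set of Sylow subgroups of $G$. Among the intersections of two inequivalent Sylow subgroups there is a maximal one, $D=P_1\cap P_2$ with $P_1\not\sim P_2$. The groups $N_{P_1}(D)/D$ and $N_{P_2}(D)/D$ contain involutions, and if $x\in N_{P_1}(D)/D$ and $w\in N_{P_2}(D)/D$ are involutions, then $x\neq w$ and $xw$ has odd order.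
\end{lemma}

\begin{proof}
The group $D$ exists by Proposition~\ref{prop:two-groups}(b). Distinct Sylow subgroups do not contain each other, so $D<P_1,P_2$, and by (N1) the $2$-groups $N_{P_l}(D)/D$ are nontrivial. They intersect trivially since $P_1\cap P_2=D$, so $x\ne w$. Suppose $xw$ has even order and put $t=z(x,w)\in N_G(D)/D$. The preimages of the four-groups $\langle x,t\rangle$ and $\langle t,w\rangle$ are $2$-groups; let $R_1,R_2$ be Sylow subgroups containing them. The groups $P_1\cap R_1$, $R_1\cap R_2$, $R_2\cap P_2$ contain the preimages of $\langle x\rangle,\langle t\rangle,\langle w\rangle$, so they properly contain $D$. By maximality $P_1\sim R_1\sim R_2\sim P_2$, a contradiction.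
\end{proof}

\begin{proposition}\label{prop:conj}
All Sylow subgroups of $G$ are conjugate.
\end{proposition}

\begin{proof}
Otherwise apply Lemma~\ref{lem:equiv} to conjugacy, and let $D,P_1,P_2,x,w$ be as there. By Lemma~\ref{lem:D}(a) there is $h\in N_G(D)$ whose image conjugates $x$ to $w$. Then $P_1^h\cap P_2$ contains the preimage of $\langle w\rangle$ and properly contains $D$. So $P_1^h$ and $P_2$ are conjugate, a contradiction.
\end{proof}

Let $O_2(G)$ be the intersection of all Sylow subgroups. It is the largest normal $2$-subgroup of $G$, and by Proposition~\ref{prop:two-groups}(b) it is a finite intersection of Sylow subgroups, hence definable. Conjugacy also allows a Frattini argument.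

\begin{lemma}\label{lem:quotient}
Let $Y$ be a definable group of finite exponent, $W\trianglelefteq Y$ a definable subgroup of finite index without involutions, and $P$ a Sylow subgroup of $Y$. Then $PW/W$ is a Sylow $2$-subgroup of the finite group $Y/W$.
\end{lemma}

\begin{proof}
Otherwise, by Sylow's theorem and (N1) in $Y/W$, there is a group $X$ with $PW\le X\le Y$ and $|X:PW|=2$. Let $g\in X\setminus PW$. The group $PW$ is a finite union of cosets of $W$, hence definable, and it is normal in $X$. So $P$ and $P^g$ are Sylow subgroups of $PW$, and $P^g=P^h$ for some $h\in PW$ by Proposition~\ref{prop:conj}. The element $x=gh^{-1}\in X\setminus PW$ normalizes $P$. Let $b$ be the odd part of the order of $x$. Then $x^b$ is a $2$-element normalizing $P$, so $x^b\in P$; but $x^b\notin PW$ because $b$ is odd and $|X:PW|=2$.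
\end{proof}

\section{Commensurability in exponent $3\cdot2^n$}\label{sec:commensurable}

Two subgroups are \emph{commensurable} if their intersection has finite index in both; this is an equivalence relation. Lemma~\ref{lem:equiv} produces involutions whose product has odd order, and in exponent $3\cdot2^n$ this order must be $3$. The following identity turns this into a strong restriction.

\begin{lemma}\label{lem:S4}
Let $a\neq b$ be commuting involutions of a group and $j$ an involution. Then $aj$, $bj$ and $abj$ do not all have order $3$.
\end{lemma}

\begin{proof}
For involutions $x,j$, the relation $(xj)^3=1$ means $jxj=xjx$. Suppose it holds for $x=a$, $b$ and $v=ab=ba$. Then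
\[
vjv=jvj=(jaj)(jbj)=aja\cdot bjb=a(jvj)b=a(vjv)b=bja .
\]
Thus $ba\,j\,ba=bja$, and canceling gives $ajb=j$. Hence $a=jbj=bjb$ and $j=bab=a$, so $aj=1$ does not have order $3$.
\end{proof}

\begin{remark}
The relations on $a,j,b$ alone are those of the transpositions $(12),(23),(34)$ in $S_4$, where $abj$ is a $4$-cycle; this is the reason behind the lemma. The lemma has no analogue if the order $5$ is allowed: in $A_5$ the centralizer of an involution is the four-group containing it, so by Lemma~\ref{lem:D}(b) involutions from different four-groups have a product of odd order.
\end{remark}

\begin{proposition}\label{prop:comm}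
Let $G$ be a definable group of exponent dividing $3\cdot2^n$. Then $O_2(G)$ has finite index in every Sylow subgroup.
\end{proposition}

\begin{proof}
Since $O_2(G)$ is a finite intersection of Sylow subgroups, it suffices to show that any two Sylow subgroups are commensurable. Otherwise apply Lemma~\ref{lem:equiv} to commensurability, and choose the notation so that $D=P_1\cap P_2$ has infinite index in $P_1$. Let $j\in N_{P_2}(D)/D$ be an involution. For every involution $x\in N_{P_1}(D)/D$ the product $xj$ has odd order different from $1$ and dividing $3\cdot2^n$, hence order $3$. By Lemma~\ref{lem:S4} it is enough to find two distinct commuting involutions in $U=N_{P_1}(D)/D$. For this we show that $U$ is infinite.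

\emph{Step 1: $U$ is infinite.} Let $Z_i=Z_i(P_1)$. As $P_1$ is nilpotent, there is a least $i\ge0$ with $|DZ_{i+1}:D|$ infinite. Put $D_1=DZ_i$ and $Y=DZ_{i+1}$; then $|D_1:D|<\infty$. Since $[D,Z_{i+1}]\le Z_i$, the group $Y$ normalizes $D_1$, so all conjugates $D^y=P_1\cap P_2^y$ with $y\in Y$ have the same finite index in $D_1$. By Proposition~\ref{prop:two-groups}(b), $D_0=\bigcap_{y\in Y}D^y$ is the intersection of finitely many $D^y$. So $D_0$ is normal in $Y$ and has finite index in $D_1$. The group $\bar Y=Y/D_0$ is infinite and nilpotent, and $\bar D=D/D_0$ is finite. Let $l\ge1$ be minimal with $Z_l(\bar Y)$ infinite. For $f\in\bar D$ the map $x\mapsto[x,f]$ sends $Z_l(\bar Y)$ into the finite group $Z_{l-1}(\bar Y)$, and $[x,f]=[x',f]$ if and only if $x'x^{-1}$ centralizes $f$. So $C_{Z_l(\bar Y)}(f)$ has finite index in $Z_l(\bar Y)$, and then so does $C_{Z_l(\bar Y)}(\bar D)$, which is therefore infinite. Its preimage in $Y$ normalizes $D$. Hence $N_Y(D)/D_0$ is infinite, and so is $N_Y(D)/D\le U$.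

\emph{Step 2.} The group $U$ is an infinite locally finite $2$-group, so it has finite subgroups of arbitrarily large order. If it had a unique involution, then by (F1) its finite subgroups would have order at most $2^{n+1}$. So $U$ has two distinct involutions $a,a'$. The order of $aa'$ is even, and $a$ and $z(a,a')$ are distinct commuting involutions.
\end{proof}

\begin{remark}
Step 1 needs the chain condition and not only nilpotency. Let $V$ be the space of finitely supported sequences over $\mathbb F_2$ with the dot product, and let $P=V\times V\times\mathbb F_2$ with $(v,f,c)(v',f',c')=(v+v',f+f',c+c'+f\cdot v')$. This group has class $2$, and $D=V\times0\times0$ has infinite index. Conjugation by $(0,f,0)$ sends $(v,0,0)$ to $(v,0,f\cdot v)$, so $|N_P(D):D|=2$.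
\end{remark}

\section{Finite Sylow subgroups: proof of Theorem~\ref{thm:B}}\label{sec:B}

Fix $e$. Consider the definable groups of exponent dividing $e$ with finite Sylow subgroups; by Proposition~\ref{prop:conj} all Sylow subgroups of such a group have the same order, and a $2$-subgroup of that order is Sylow. Suppose the theorem fails, and let $G$ be a counterexample whose Sylow subgroups have the least possible order $2^s$. Then $s\ge1$. By taking cores, $G$ has no definable subgroup of finite index without involutions, normal or not.

\subsection*{Step 1: all involutions of $G$ lie in $G^0$}
Let $L\trianglelefteq G$ be definable of finite index. If the Sylow subgroups of $L$ had order less than $2^s$, then by minimality $L$, and hence $G$, would have a definable subgroup of finite index without involutions. So $L$ contains a Sylow subgroup of $G$, and being normal it contains all of them. Every definable subgroup of finite index contains its core, so $G^0$ contains all Sylow subgroups.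

\subsection*{Step 2: the finite groups $F_i$}
By minimality, the theorem holds in centralizers of involutions. This reduces each of them to a finite group.

\begin{lemma}\label{lem:Ei}
Let $i\in G$ be an involution. Then $C_G(i)$ has a largest normal subgroup $E_i$ without involutions. It has finite index in $C_G(i)$ and is definable over $i$ and the parameters of $G$, and $E_{i^g}=E_i^g$ for $g\in G$. The finite group $F_i=C_G(i)/E_i$ is solvable and has no nontrivial normal subgroup of odd order. Moreover,
\begin{enumerate}
\item[$(*)$] two involutions of $C_G(i)$ in the same coset of $E_i$ are conjugate by an element of $E_i$.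
\end{enumerate}
\end{lemma}

\begin{proof}
The Sylow subgroups of $C_G(i)/\langle i\rangle$ have order less than $2^s$. By minimality there is a definable $L\trianglelefteq C_G(i)$ of finite index, containing $i$, such that $L/\langle i\rangle$ has no involutions. In particular $i$ is the only involution of $L$. By Lemma~\ref{lem:central} some definable subgroup of finite index of $L$ omits $i$; its core $W$ in $C_G(i)$ is definable, normal, of finite index, and has no involutions.

Let $E_i/W$ be the largest normal subgroup of odd order of the finite group $C_G(i)/W$. An involution of $E_i$ would have trivial image in $E_i/W$ and so lie in $W$; hence $E_i$ has no involutions. If $W'\trianglelefteq C_G(i)$ has no involutions, its elements have odd order, so $W'W/W$ has odd order and $W'\le E_i$. Thus $E_i$ is the largest such subgroup. It is a finite union of cosets of $W$, hence definable. Its characterization shows that $E_{i^g}=E_i^g$ and that $E_i$ is invariant under the automorphisms of $\mathfrak M$ fixing $i$ and the parameters of $G$, so it is definable over them. The preimage in $C_G(i)/W$ of a normal subgroup of odd order of $F_i$ is normal of odd order, so $F_i$ has none but the trivial one; and $F_i$ is solvable because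 $e$ is. Finally, if $u,u'$ are as in $(*)$, then $uu'=u^{-1}u'\in E_i$ has odd order, and by Lemma~\ref{lem:D}(a) a power of $uu'$ conjugates $u$ to $u'$.
\end{proof}

We work with $E_i$ and not with $W$ for two reasons: $E_i$ is canonical, which makes the construction below compatible with conjugation, and (F2) is most useful for groups without normal subgroups of odd order.

\subsection*{Step 3: a canonical central involution of $F_i$}
Let $i$ be an involution, $M\ni i$ a small model over which $G$ is defined, and $y\in G$ generic over $M$. By Step 1 and Lemma~\ref{lem:Ei}, Lemma~\ref{lem:even} applies with $E=E_i$: the order of $ii^y$ is even. So the involution $z(i,i^y)\in C_G(i)$ is defined. It varies with $y$, but its image in the finite group $F_i$ does not.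

\begin{lemma}\label{lem:si}
The coset $s_i=z(i,i^y)E_i$ depends only on $i$, and $s_{i^g}=s_i^{\,g}$ for all $g\in G$. It is a central involution of $F_i$, and $s_i\ne iE_i$.
\end{lemma}

\begin{proof}
Let $r$ be the order of $ii^y$. All $y'$ generic over $M$ have the same type over $M$, so $ii^{y'}$ has order $r$ and $z(i,i^{y'})=f(y')$ for the function $f(x)=(ii^x)^{r/2}$, which is defined over $M$. By Lemma~\ref{lem:gen}(b) the coset does not depend on $y$. It does not depend on $M$ either: two small models lie in a third, and an element generic over the third is generic over both.

Given $g\in G$, choose $M$ containing $i$ and $g$, and $y$ generic over $M$. Then $gyg^{-1}$ is generic over $M$, and by Lemma~\ref{lem:D}(b)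
\[
z\bigl(i^g,(i^g)^y\bigr)=z\bigl(i^g,(i^{gyg^{-1}})^g\bigr)=z\bigl(i,i^{gyg^{-1}}\bigr)^g .
\]
The left side lies in $s_{i^g}$ and the right side in $s_i^{\,g}$, and both are cosets of $E_{i^g}=E_i^g$. So $s_{i^g}=s_i^{\,g}$. For $g\in C_G(i)$ this says that $s_i$ is central in $F_i$. Put $z=z(i,i^y)$. As $z\notin E_i$, the element $s_i$ is an involution. If $s_i=iE_i$, then $zi\in E_i$ and $(zi)^2=1$, so $z=i$, contrary to Lemma~\ref{lem:D}(b).
\end{proof}

\subsection*{Step 4: the map $\sigma_T$}
The cosets $s_i$ live in different groups $F_i$. To compare them we lift them to one finite group.

\begin{lemma}\label{lem:sigma}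
Let $T$ be a Sylow subgroup of $G$ and $i\in Z(T)$ an involution. Then $T$ has exactly one element $\sigma_T(i)$ in the coset $s_i$. It is an involution in $Z(T)$ different from $i$, and $\sigma_{T^g}(i^g)=\sigma_T(i)^g$ for all $g\in G$.
\end{lemma}

\begin{proof}
The group $T$ is a Sylow subgroup of $C_G(i)$, so by Lemma~\ref{lem:quotient} its image in $F_i$ is a Sylow $2$-subgroup. This image contains the central involution $s_i$. As $T\cap E_i=1$, the map from $T$ to its image is an isomorphism. This gives existence and uniqueness of $\sigma_T(i)$ and shows that it is a central involution of $T$; it differs from $i$ since $s_i\ne iE_i$. Finally $\sigma_T(i)^g$ lies in $T^g$ and in $s_i^{\,g}=s_{i^g}$.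
\end{proof}

So $\sigma_T$ is a map without fixed points on the involutions of $Z(T)$ that commutes with the action of $N_G(T)$. If $Z(T)$ is cyclic, this is already a contradiction. If $Z(T)$ is a four-group, it is not: $\sigma_T$ could permute the three involutions cyclically. We have not yet used the symmetry $z(i,i^y)=z(i^y,i)$. It says that one involution $z$ represents both $s_i$ and $s_{i^y}$, and it suggests working in $C_G(z)$, which contains both $i$ and $i^y$.

\subsection*{Step 5: the key identity}

\begin{proposition}\label{prop:key}
Let $T$ be a Sylow subgroup of $G$, $i\in Z(T)$ an involution and $k=\sigma_T(i)$. Then $\sigma_T(ik)=k$, and $ik=i^x$ for some $x\in N_G(T)$.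
\end{proposition}

\begin{proof}
Let $M\ni i$ be a small model over which $G$ is defined, $y$ generic over $M$, $i'=i^y$ and $z=z(i,i')$.

\emph{Two Sylow subgroups of $C_G(z)$.} The involutions $z$ and $k$ of $C_G(i)$ lie in $s_i$, so by $(*)$ there is $\epsilon\in E_i$ with $z=k^\epsilon$. Put $T_1=T^\epsilon$. As $\epsilon$ centralizes $i$, both $i$ and $z$ lie in $Z(T_1)$. Next, $y^{-1}$ is generic over $M$ and
\[
z^{y^{-1}}=z(i^{y^{-1}},i)=z(i,i^{y^{-1}})\in s_i ,
\]
so $z\in s_i^{\,y}=s_{i'}$. Also $k^y\in s_i^{\,y}=s_{i'}$, so by $(*)$ for $i'$ there is $f\in E_{i'}$ with $z=k^{yf}$. Put $T_2=T^{yf}$. As $f$ centralizes $i'$, both $i'=i^{yf}$ and $z$ lie in $Z(T_2)$.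

\emph{The images of $i$ and $i'$ in $F_z$ commute.} Let bars denote images in $F=F_z=C_G(z)/E_z$. The groups $T_1,T_2$ are Sylow subgroups of $C_G(z)$, so $\bar T_1,\bar T_2$ are Sylow $2$-subgroups of $F$ by Lemma~\ref{lem:quotient}. Since $F$ has no nontrivial normal subgroup of odd order, its Fitting subgroup is $R=O_2(F)$, and since $F$ is solvable, $C_F(R)\le R$ by (F2). This is the only use of the solvability of $e$. Now $R\le\bar T_1$ and $\bar i\in Z(\bar T_1)$, so $\bar i\in C_F(R)=Z(R)$. In the same way $R\le \bar T_2$ gives $\overline{i'}\in Z(R)$. Hence $\bar i\,\overline{i'}$ has order at most $2$. But $1\ne\bar z\in\langle\bar i\,\overline{i'}\rangle$, so $\bar z=\bar i\,\overline{i'}$, that is, $i'\in izE_z$. Since $i\ne z$ commute, $iz$ is an involution of $C_G(z)$, and by $(*)$ for $z$ there is $g\in E_z$ with $i'=(iz)^g$.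

\emph{Transport back to $T$.} We have $i'=(iz)^g\in Z(T_1^g)$, $z=z^g\in T_1^g$ and $z\in s_{i'}$. By the uniqueness in Lemma~\ref{lem:sigma}, $\sigma_{T_1^g}(i')=z$. Conjugating by $g^{-1}$ gives $\sigma_{T_1}(iz)=z$, and conjugating by $\epsilon^{-1}$ gives $\sigma_T(ik)=k$. Moreover $ik=(iz)^{\epsilon^{-1}}=i^{x_0}$ for $x_0=yg^{-1}\epsilon^{-1}$. The involution $ik=i^{x_0}$ is central in $T$ and in $T^{x_0}$, so both are Sylow subgroups of the definable group $C_G(ik)$. By Proposition~\ref{prop:conj} there is $h\in C_G(ik)$ with $T^{x_0h}=T$. Then $x=x_0h$ normalizes $T$ and $i^x=(ik)^h=ik$.
\end{proof}

\subsection*{Step 6: parity}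
Let $T$ be a Sylow subgroup of $G$; it is a nontrivial finite $2$-group, so $Z(T)$ contains an involution $i$. Let $N=N_G(T)$ and let $\mathcal C=i^N\subseteq Z(T)$, a finite set of involutions.

The number $|\mathcal C|$ is even. Indeed, by Proposition~\ref{prop:key} the rule $\tau(j)=j\,\sigma_T(j)$ defines a map $\mathcal C\to\mathcal C$. With $k=\sigma_T(j)$ we have $\tau(j)=jk\ne j$ and $\tau(\tau(j))=jk\,\sigma_T(jk)=jk\cdot k=j$. So $\tau$ partitions $\mathcal C$ into pairs.

The number $|\mathcal C|$ is odd. Indeed, $N/T$ has no involutions, since the preimage of a subgroup of order $2$ would be a $2$-group properly containing $T$. So all elements of $N/T$ have odd order. As $T$ acts trivially on $\mathcal C\subseteq Z(T)$, the image $\hat N$ of $N$ in the symmetric group of $\mathcal C$ is a finite quotient of $N/T$, and $|\hat N|$ is odd by Cauchy's theorem. The action is transitive, so $|\mathcal C|$ divides $|\hat N|$.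

This contradiction proves Theorem~\ref{thm:B}. \qed

\medskip
The finiteness of the Sylow subgroups entered in the induction (Steps 1 and 2) and in the count (Step 6). Without it the statement fails for the additive group of an algebraically closed field of characteristic $2$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

The previous sections give an extension of a nilpotent $2$-group $O$ by a group of exponent dividing $3$. By Example~\ref{ex:basic}(b) such an extension need not be nilpotent, and we have to bound the action of $3$-groups on $O$. The mechanism is visible in the action of $(\mathbb F_4^\times)^r$ on $\mathbb F_4^{\,r}$ by coordinatewise multiplication: the subgroup of elements whose first $t$ coordinates are $1$ fixes exactly the vectors supported on the first $t$ coordinates, and this is a chain of $r+1$ centralizers.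

\begin{lemma}\label{lem:action}
Let $G$ be a definable group, $d_0=d_0(G)$, $O\le G$ a locally finite $2$-subgroup, and $Q\le N_G(O)$ a finite subgroup of exponent dividing $3$. Then $|Q:C_Q(O)|\le3^{d_0}\,|\mathrm{GL}_{d_0}(3)|$.
\end{lemma}

\begin{proof}
The group $\bar Q=Q/C_Q(O)$ acts faithfully on $O$. We first show that $|A|\le3^{d_0}$ for every abelian subgroup $A\le\bar Q$. For each nontrivial element of $A$ choose an element of $O$ that it moves. The finitely many images of the chosen elements under $A$ generate a finite $A$-invariant subgroup $O_1\le O$ on which $A$ acts faithfully. By (F3), $A$ acts faithfully on $V=O_1/\Phi(O_1)$. By Maschke's theorem $V$ is a direct sum of irreducible $\mathbb F_2A$-modules $V_1,\dots,V_u$; let $A_l$ be the kernel of the action on $V_l$, so that $\bigcap_lA_l=1$. By Schur's lemma $A/A_l$ embeds in the center of a division ring, so it is a finite subgroup of the multiplicative group of a field, hence cyclic; its exponent divides $3$, so $|A:A_l|\le3$. Choose $l_1,\dots,l_r$ such that the groups $B_0=A$, $B_t=B_{t-1}\cap A_{l_t}$ form a chain $B_0>B_1>\dots>B_r=1$. Then $|A|\le3^r$. Since $B_t\le A_{l_t}$ and $B_{t-1}\not\le A_{l_t}$, the module $V_{l_t}$ lies in $C_V(B_t)$ and not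 in $C_V(B_{t-1})$. So $C_V(B_{t-1})<C_V(B_t)$, and $C_{O_1}(B_{t-1})<C_{O_1}(B_t)$ by (F3). Let $\tilde B_t$ be the preimage of $B_t$ in $Q$. The centralizers $C_G(\tilde B_t)$ increase with $t$, and strictly so because $C_G(\tilde B_t)\cap O_1=C_{O_1}(B_t)$. Hence $r\le d_0$.

Now let $A$ be a maximal abelian normal subgroup of the $3$-group $\bar Q$. It is elementary abelian of rank at most $d_0$, and by (F4) $\bar Q/A$ embeds in its automorphism group, whose order is at most $|\mathrm{GL}_{d_0}(3)|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G$ be a definable group of exponent dividing $3\cdot2^n$ and let $O=O_2(G)$. It is definable, normal, nilpotent and locally finite (Section~\ref{sec:sylow}). By Propositions~\ref{prop:conj} and~\ref{prop:comm}, the Sylow subgroups of $G/O$ are finite, all of the same order. Theorem~\ref{thm:B}, applied to $G/O$ with the solvable integer $e=3\cdot2^n$, gives a definable normal subgroup $K$ of finite index in $G$, containing $O$, such that $K/O$ has no involutions. Then $K/O$ has exponent dividing $3$, and $K$ is locally finite by (N5) and (N4). Let $C=C_K(O)$, a definable normal subgroup of $G$.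

\emph{The group $K/OC$ is finite.} It is locally finite, so it suffices to bound the orders of its finite subgroups. Such a subgroup is the image of a finite subgroup $Y\le K$, generated by lifts of its elements. Since $Y/(Y\cap O)$ is a $3$-group, $Y=(Y\cap O)Q$ for a Sylow $3$-subgroup $Q$ of $Y$, so the subgroup is also the image of $Q$. As $C_Q(O)=Q\cap C$ lies in the kernel, its order is at most $|Q:C_Q(O)|$. The $3$-group $Q$ has exponent dividing $3$, so Lemma~\ref{lem:action} bounds this index.

\emph{The group $OC$ is nilpotent.} The subgroup $C\cap O=Z(O)$ is central in $C$, and $C/(C\cap O)\cong OC/O\le K/O$ has class at most $3$ by (N5). So $C$ has class at most $4$, and $OC$ is nilpotent by (N3). It is definable, normal in $G$ and of finite index.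

By (N2), $OC$ is the direct product of its subgroup of $2$-elements and its subgroup of $3$-elements. Both are characteristic in $OC$, hence normal in $G$. The first is a normal $2$-subgroup of $G$ containing $O$, so it equals $O$. The second is $E=\{x\in OC:x^3=1\}$, which is definable and of exponent dividing $3$. Thus $O\cap E=1$, $[O,E]=1$, and $OE=OC$ is nilpotent of finite index in $G$. By Section~\ref{sec:prelim} the conclusion passes to the original model.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SGMFE}
\emph{Stable Groups, Mostly of Finite Exponent},
doi:10.1305/ndjfl/1093634651,
\texttt{https://\allowbreak projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.1305\%2Fndjfl\allowbreak\%2F1093634651}.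

\bibitem{Poizat}
Poizat, \emph{Groupes stables}.

\bibitem{Wagner}
Wagner, \emph{Stable Groups}.

\end{thebibliography}
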